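# Strong characteristics of $S_t+H(t,x,\nabla S)=0$ never leave the singular set

## 1. The defect $\delta$: a minimum over velocities

Let $Q=(0,\infty)\times\mathbb R^n$ and let $S:Q\to\mathbb R$ be the value function of a variational problem with Lagrangian $L(t,x,v)$; the precise hypotheses come in Section 2. The function $S$ is locally semiconcave, so at every point $X=(t,x)\in Q$ it has one-sided directional derivatives $\partial S(X;(1,v))$, and these are concave in $v$. Put
$$Y(X,v)=L(X,v)-\partial S(X;(1,v)),\qquad \delta(X)=\min_{v\in\mathbb R^n}Y(X,v).$$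
Since $L$ is strictly convex and superlinear in $v$, and $-\partial S(X;(1,v))$ is convex in $v$, the minimum is attained at exactly one velocity, called $v^*(X)$. The proof turns on the number $\delta(X)$, which we call the **defect** of $X$.

Here is how to read it. When a particle at $X$ moves with velocity $v$, the value $S$ grows at rate $\partial S(X;(1,v))$, and the running cost is $L(X,v)$. By dynamic programming the cost paid is at least the growth of $S$, so $Y\ge0$. Moving along an optimal path would give $Y=0$. So $\delta(X)$ is the smallest possible rate of waste at $X$. We shall prove (Lemma 3) that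
$$\delta(X)=0\iff S\text{ is differentiable at }X,$$
and that at a point of non-differentiability $\delta(X)$ is the gap in Jensen's inequality for $H(X,\cdot)$ over a finite set of momenta.

What $\delta$ is for: the field $v^*$ generates a "singular dynamics" $\dot{\mathbf x}_+=v^*(t,\mathbf x)$ that makes sense at points where $S$ is not differentiable. The question is whether a trajectory that starts at a singular point of $S$ stays at singular points for all later times. With the defect this becomes a question about one nonnegative function of time: **can $\delta(t,\mathbf x(t))$, once positive, reach $0$?**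

## 2. Hypotheses, strong characteristics, and the three theorems

Let $n\ge2$. The Cauchy problem is
$$S_t+H(t,x,\nabla S)=0\ \text{ in }Q,\qquad S(0,x)=S_0(x)\ \text{ in }\mathbb R^n,$$
under the following hypotheses.

* **(H1)** $H:[0,\infty)\times\mathbb R^n\times\mathbb R^n\to\mathbb R$ is of class $C^2$ and $H_{pp}(t,x,p)$ is positive definite everywhere.
* **(H2)** The Lagrangian $L(t,x,v)=\sup_p(p\cdot v-H(t,x,p))$ is of class $C^2$ with $L_{vv}$ positive definite. There are a superlinear $\theta:[0,\infty)\to\mathbb R$ (that is, $\theta(r)/r\to\infty$ as $r\to\infty$) and a constant $c_0$ with $L(t,x,v)\ge\theta(|v|)-c_0$. There is a constant $C$ with $|L_t|+|L_x|\le C(1+L)$.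
* **(H3)** $S_0$ is Lipschitz continuous on $\mathbb R^n$.

The value function is
$$S(t,x)=\inf\Big\{S_0(\xi(0))+\int_0^tL(s,\xi(s),\dot\xi(s))\,ds\Big\},$$
the infimum being over absolutely continuous arcs $\xi:[0,t]\to\mathbb R^n$ with $\xi(t)=x$. We use as given that under (H1)–(H3) $S$ is the viscosity solution of the Cauchy problem and is locally semiconcave in $Q$.

**Singular set.** $\Sigma\subset Q$ is the set of points where $S$ is not differentiable; $\bar\Sigma$ is its closure.

**Strong characteristic.** Let $t_0>0$. A strong characteristic is a locally Lipschitz, right-differentiable arc $\mathbf x:[t_0,\infty)\to\mathbb R^n$, with graph in $Q$, such that $\dot{\mathbf x}_+(t)=v^*(t,\mathbf x(t))$ for every $t\ge t_0$.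

At a point $X$ where $S$ is differentiable with $\nabla_xS=p$, the equation holds classically, so $Y(X,v)=L(X,v)+H(X,p)-p\cdot v$. This is $\ge 0$ and vanishes only at $v=H_p(X,p)$. So at such points $v^*$ is the usual characteristic speed; the definition extends it to $\Sigma$.

Two facts are taken as known, for every strong characteristic $\mathbf x:[t_0,\infty)\to\mathbb R^n$:

* **(a)** if $(t_0,\mathbf x(t_0))\in\bar\Sigma$, then $(t,\mathbf x(t))\in\bar\Sigma$ for all $t\ge t_0$;
* **(b)** if $(t_0,\mathbf x(t_0))\in\Sigma$, then $(t,\mathbf x(t))\in\Sigma$ for all $t$ in some interval $[t_0,t_1)$.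

The problem, from "Singular Dynamics For The Hamilton–Jacobi Equation" (http://staff.www.ltu.se/~norbert/stromberg-talk.pdf), is whether the following always holds:

* **(c)** if $(t_0,\mathbf x(t_0))\in\Sigma$, then $(t,\mathbf x(t))\in\Sigma$ for all $t\in[t_0,\infty)$.

Iterating (b) does not answer this: the forward intervals may shrink and accumulate at a time $t_1$, and at $t_1$ fact (a) only says that the point lies in $\bar\Sigma$, which is weaker than $\Sigma$.

Along a strong characteristic write $X(t)=(t,\mathbf x(t))$, $v(t)=\dot{\mathbf x}_+(t)=v^*(X(t))$, $\delta(t)=\delta(X(t))$.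

**Theorem 1.** Under (H1)–(H3), (c) holds for every strong characteristic.

No regularity beyond $H\in C^2$ is needed, and the argument works in every dimension $n\ge1$: the dimension never enters the deduction of (c) from (b).

**Theorem 2.** For every strong characteristic there is $t^*\in[t_0,\infty]$ such that $X(t)\notin\Sigma$ for $t_0\le t<t^*$ and $X(t)\in\Sigma$ for all $t>t^*$. For every $r\in(t_0,t^*)$, $\mathbf x|_{[t_0,r]}$ is the final piece of a minimizer for $S(X(r))$, hence a classical ($C^2$) characteristic.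

**Theorem 3.** (i) Assume in addition either that $H_{tp},H_{xp},H_{pp}$ are locally Lipschitz in $p$, locally uniformly in $(t,x)$ (e.g. $H\in C^3$), or that $H=H(p)$. Then for every $T>t_0$ there is $C$ such that $e^{Ct}\delta(t)$ is nondecreasing on $[t_0,T]$.
(ii) If $H(p)=\frac12\langle Np,p\rangle$ with $N$ constant, symmetric, positive definite, then $t^2\delta(t)$ is nondecreasing on $[t_0,\infty)$. The exponent $2$ is sharp.

Theorem 3 is not used in the proof of Theorem 1. We prove it first, because it is what the natural approach gives, and its proof shows where that approach breaks down for $H\in C^2$.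

## 3. Superdifferentials, and three defects computed by hand

**Semiconcavity.** $S$ is locally semiconcave if on every compact convex $K\subset Q$ there is a nondecreasing $\omega$ with $\omega(r)\to0$ as $r\downarrow0$ such that
$$\lambda S(X)+(1-\lambda)S(X')-S(\lambda X+(1-\lambda)X')\le\lambda(1-\lambda)|X-X'|\,\omega(|X-X'|)$$
for $X,X'\in K$, $\lambda\in[0,1]$. When $\omega(r)=cr/2$ this says that $S-\frac c2|X|^2$ is concave on $K$.

**Superdifferential and reachable gradients.** $D^+S(X)$ is the set of $P=(q,p)\in\mathbb R\times\mathbb R^n$ with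
$$\limsup_{X'\to X}\frac{S(X')-S(X)-P\cdot(X'-X)}{|X'-X|}\le0,$$
and $D^*S(X)$ is the set of limits of $\nabla_{t,x}S(X_k)$ along differentiability points $X_k\to X$. If $\varphi\in C^1$ and $S-\varphi$ has a local maximum at $X$, then $\nabla\varphi(X)\in D^+S(X)$, directly from the definition.

We recall the standard facts for a locally semiconcave $S$ (Cannarsa–Sinestrari, *Semiconcave Functions, Hamilton–Jacobi Equations, and Optimal Control*, Chs. 2–3):

* $S$ is locally Lipschitz.
* $D^+S(X)$ is nonempty, convex, compact, locally bounded, and upper semicontinuous in $X$: if $X_k\to X$, $P_k\in D^+S(X_k)$, $P_k\to P$, then $P\in D^+S(X)$.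
* $D^+S(X)$ is a singleton if and only if $S$ is differentiable at $X$.
* $D^*S(X)$ is compact and $D^+S(X)=\mathrm{co}\,D^*S(X)$.
* $\partial S(X;\theta)=\min_{P\in D^+S(X)}P\cdot\theta$.

The last fact gives the formula we compute with:
$$Y(X,v)=L(X,v)+\max_{(q,p)\in D^+S(X)}(-q-p\cdot v),\tag{1}$$
and the maximum may be taken over $D^*S(X)$, since a linear function on a convex hull attains its maximum on the generating compact set.

In the examples $H=\frac12|p|^2$, $L=\frac12|v|^2$, for which
$$S(t,x)=\inf_y\Big\{S_0(y)+\frac{|x-y|^2}{2t}\Big\}.$$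
(For given endpoints the straight line is the cheapest path, by Jensen's inequality.)

**Example 1 (cone).** $S_0(y)=-|y|$. The infimum for $x\ne0$ is attained at $y=x+t\,x/|x|$, and $S(t,x)=-|x|-\frac t2$ for all $x$. So $\Sigma=\{x=0\}$, $D^*S(t,0)=\{(-\frac12,p):|p|=1\}$ and $D^+S(t,0)=\{-\frac12\}\times\{|p|\le1\}$. By (1), $Y(t,0,v)=\frac12|v|^2+\frac12+|v|$. Hence $v^*(t,0)=0$, $\delta(t,0)=\frac12$, and $\mathbf x\equiv0$ is a strong characteristic with constant defect.

**Example 2 (two planes).** $S_0(y)=\min(p_1\cdot y,p_2\cdot y)$ with $p_1\ne p_2$. Taking the infimum over $y$ for each plane gives $S(t,x)=\min_i(p_i\cdot x-\frac t2|p_i|^2)$. The singular set is the hyperplane $(p_1-p_2)\cdot x=\frac t2(|p_1|^2-|p_2|^2)$, and there $D^*S=\{(-\frac12|p_i|^2,p_i):i=1,2\}$. By (1),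
$$Y(X,v)=\max_i\big(\tfrac12|v|^2+\tfrac12|p_i|^2-p_i\cdot v\big)=\tfrac12\max_i|v-p_i|^2 .$$
The minimizer is the midpoint $v^*=\frac12(p_1+p_2)$, and $\delta=\frac18|p_1-p_2|^2$. The line with velocity $v^*$ stays in $\Sigma$, since $(p_1-p_2)\cdot v^*=\frac12(|p_1|^2-|p_2|^2)$. Again $\delta$ is constant.

**Example 3 (two wells).** Let $e$ be a unit vector, $K>0$, $S_0(y)=K\min\{|y-e|,|y+e|\}$. Then $S=\min(\varphi_+,\varphi_-)$ with $\varphi_\pm(t,x)=\inf_y\{K|y\mp e|+|x-y|^2/2t\}$. The function of $y$ is strictly convex, and its minimizer is $y=\pm e$ exactly when $0$ lies in its subdifferential there, i.e. when $|x\mp e|\le Kt$. For $t>1/K$ this holds on a neighborhood of $(t,0)$ for both signs, so near $(t,0)$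
$$S(t,x)=\min_{\pm}\frac{|x\mp e|^2}{2t}.$$
The two functions have gradients $(-\frac1{2t^2},\mp\frac et)$ at $(t,0)$. Both are limits of gradients of $S$, from the two sides of $e\cdot x=0$. There are no other limits, since at a differentiability point $\nabla S$ is the gradient of an active function. So $Y(t,0,v)=\frac12|v|^2+\frac1{2t^2}+\frac1t|e\cdot v|$, $v^*(t,0)=0$, and for $t_0>1/K$ the arc $\mathbf x\equiv0$ on $[t_0,\infty)$ is a strong characteristic with
$$\delta(t)=\frac1{2t^2}.$$

Example 3 rules out the most naive hope, that $\delta$ is nondecreasing along strong characteristics. Any proof must let $\delta$ decrease and yet show that it cannot reach $0$.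

## 4. Legendre duality and the regularity of minimizers

**Duality.** $H(t,x,\cdot)$ is convex and finite, so $H$ is the conjugate of $L$. Hence
$$p=L_v(t,x,v)\iff v=H_p(t,x,p)\iff L(t,x,v)+H(t,x,p)=p\cdot v,$$
and $L(t,x,v)+H(t,x,p)\ge p\cdot v$ always. For a pair $(v,p)$ with equality at $(t,x)$, the function $(t',x')\mapsto L(t',x',v)+H(t',x',p)-p\cdot v$ is nonnegative and vanishes at $(t,x)$, so $L_x=-H_x$ and $L_t=-H_t$ there (at $t=0$ by continuity).

$L$ is bounded below. If $C>0$ in (H2), then $0\le C(1+L)$, so $L\ge-1$. If $C=0$, then $L=L(v)$ is continuous and coercive.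

**Existence and dynamic programming.** For each $(t,x)\in Q$ a minimizer exists by Tonelli's theorem. Indeed $L$ is continuous, bounded below, convex and superlinear in $v$. With $\Lambda$ the Lipschitz constant of $S_0$ there is $c$ with $L\ge(\Lambda+1)|v|-c$, so $S_0(\xi(0))+\int L\ge S_0(x)+\int|\dot\xi|-ct$. A minimizing sequence is therefore bounded with $\int L$ bounded above, and superlinearity makes its derivatives equi-integrable. If $\xi$ is a minimizer for $(t,x)$ and $0<r<t$, then $\xi|_{[0,r]}$ is a minimizer for $(r,\xi(r))$ and $S(t,x)=S(r,\xi(r))+\int_r^tL(s,\xi,\dot\xi)\,ds$. For an arbitrary arc ending at $x$ the same relation holds with $\le$.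

**Lemma 1.** Every minimizer $\xi$ is $C^1$, and with $p(s)=L_v(s,\xi,\dot\xi)$ it solves
$$\dot\xi=H_p(s,\xi,p),\qquad\dot p=-H_x(s,\xi,p).$$

*Proof.* The danger is an unbounded $\dot\xi$. We remove it by slowing the arc down where it is fast and speeding it up where it is slow.

**Step 1: the energy blows up at large speeds.** Let $E(s,y,w)=w\cdot L_v(s,y,w)-L(s,y,w)$. For a unit vector $e$ and $\ell(r)=L(s,y,re)$ we have $E(s,y,re)=r\ell'(r)-\ell(r)$, whose $r$-derivative is $r\ell''\ge0$, and $(\ell/r)'=E/r^2$. If $E(s,y,Re)\le m$ with $R\ge1$, then $E(s,y,re)\le m$ for $r\le R$, and integrating $(\ell/r)'$ over $[1,R]$ gives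
$$\frac{\theta(R)-c_0}R\le\frac{\ell(R)}R\le\ell(1)+|m| .$$
For $(s,y)$ in a compact set $\ell(1)$ is bounded, so $R$ is bounded. Hence $E\to\infty$ as $|w|\to\infty$, uniformly for $(s,y)$ in compact sets.

**Step 2: a reparametrized competitor.** Suppose $E_k=\{|\dot\xi|>k\}$ has positive measure for all $k$. Fix $R_0$ such that $G=\{|\dot\xi|\le R_0\}$ has $|G|\ge t/2$. For $k\ge R_0$ so large that $|E_k|\le|G|/2$, put $\alpha=2$ on $E_k$, $\alpha=1-|E_k|/|G|\ge\frac12$ on $G$, and $\alpha=1$ elsewhere. Then $\int_0^t\alpha=t$. Let $\vartheta(s)=\int_0^s\alpha$, a bi-Lipschitz map of $[0,t]$ onto itself. Since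
$$\vartheta(s)-s=|E_k\cap[0,s]|-|E_k|\,\frac{|G\cap[0,s]|}{|G|},$$
we have $|\vartheta(s)-s|\le|E_k|$. Define $\eta$ by $\eta(\vartheta(s))=\xi(s)$. It is admissible, with $\eta(0)=\xi(0)$, $\eta(t)=x$, and $\dot\eta(\vartheta(s))=\dot\xi(s)/\alpha(s)$. Substituting $\sigma=\vartheta(s)$ in its action, the change of action is
$$\int_0^t\alpha\big[L(\vartheta,\xi,\tfrac{\dot\xi}\alpha)-L(s,\xi,\tfrac{\dot\xi}\alpha)\big]ds+\int_0^t\big[\alpha L(s,\xi,\tfrac{\dot\xi}\alpha)-L(s,\xi,\dot\xi)\big]ds .$$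

*First integral.* It vanishes if $C=0$. If $C>0$, then $|L_t|\le C(1+L)$ and Gronwall's inequality give $|L(\vartheta,\cdot)-L(s,\cdot)|\le(e^{C|\vartheta-s|}-1)(1+L(s,\cdot))\le Ce^{Ct}|E_k|(1+L(s,\cdot))$. So the integrand is at most $2Ce^{Ct}|E_k|(1+L(s,\xi,\dot\xi/\alpha))$. On $E_k$, convexity gives $L(s,\xi,\dot\xi/2)\le\frac12L(s,\xi,\dot\xi)+\frac12L(s,\xi,0)$. On $G$, $|\dot\xi/\alpha|\le2R_0$. Elsewhere $\alpha=1$. Since $L(s,\xi,\dot\xi)$ is integrable, the first integral is at most $C'|E_k|$ with $C'$ independent of $k$.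

*Second integral.* We have $\frac{d}{d\alpha}\big(\alpha L(s,y,w/\alpha)\big)=-E(s,y,w/\alpha)$. On $E_k$, integrating over $\alpha\in[1,2]$, where $|\dot\xi/\alpha|\ge k/2$, the integrand is at most $-m_k$ with $m_k=\inf\{E(s,y,w):s\in[0,t],\,y\in\xi([0,t]),\,|w|\ge k/2\}$, and $m_k\to\infty$ by Step 1. On $G$ the arguments $w/\alpha$ have size at most $2R_0$, so the integrand is at most $C''(1-\alpha)=C''|E_k|/|G|$. Elsewhere it is $0$. So the second integral is at most $C''|E_k|-m_k|E_k|$.

For large $k$ the total $(C'+C''-m_k)|E_k|$ is negative, which contradicts minimality. So $\dot\xi$ is essentially bounded.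

**Step 3: the Euler equation.** As $\xi$ is Lipschitz, we may differentiate the action in $\xi+\epsilon\varphi$ for Lipschitz $\varphi$ vanishing at $0$ and $t$, and get $\int_0^t(L_x\cdot\varphi+L_v\cdot\dot\varphi)\,ds=0$. Integrating the first term by parts, $\int_0^t\big(L_v-\int_0^sL_x\,d\sigma\big)\cdot\dot\varphi\,ds=0$ for all such $\varphi$. So for a.e. $s$
$$L_v(s,\xi,\dot\xi)=c+\int_0^sL_x(\sigma,\xi,\dot\xi)\,d\sigma=:p(s)$$
with $p$ continuous. Then $\dot\xi=H_p(s,\xi,p)$ a.e. with a continuous right-hand side, so $\xi\in C^1$. Now $L_x(s,\xi,\dot\xi)$ is continuous, so $\dot p=L_x=-H_x(s,\xi,p)$ everywhere. $\square$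

Consequently $p\in C^1$ and $\dot\xi=H_p(s,\xi,p)\in C^1$, so $\xi\in C^2$. We call $p(t)$ the *final momentum* of a minimizer for $(t,x)$.

## 5. Local fields of characteristics issuing from one earlier time

Next we build, near a point $\hat X$ and a momentum $\hat p$, smooth functions touching $S$ from above. They are the costs of the characteristics that start at a slightly earlier, **fixed** time $t_*$ from a foot $z$. For $H=\frac12|p|^2$ one can keep the formulas in mind: the cost is $A(z,t,x)=\frac{|x-z|^2}{2(t-t_*)}$, the foot of the characteristic through $(t,x)$ with momentum $p$ is $z(X,p)=x-(t-t_*)p$, and $A_{xz}=-\frac1{t-t_*}I$ is invertible.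

**Lemma 2.** Let $\hat X=(\hat t,\hat x)\in Q$, $\hat p\in\mathbb R^n$. For all small $\varepsilon>0$, with $t_*=\hat t-\varepsilon>0$, there are $\hat z\in\mathbb R^n$, open neighborhoods $U\ni\hat z$, $W\ni\hat X$, $B\ni\hat p$, a function $A\in C^2(U\times W)$ and a continuous map $z:W\times B\to U$ such that:

1. $A_t+H(t,x,A_x)=0$ and $S(X)\le S(t_*,z)+A(z,X)$ on $U\times W$;
2. $z(\hat X,\hat p)=\hat z$, and $A_x(z(X,p),X)=p$ for $(X,p)\in W\times B$;
3. if $X\in W$, $p\in B$ and $(q,p)\in D^*S(X)$, then $q=-H(X,p)$ and $S(X)=S(t_*,z(X,p))+A(z(X,p),X)$;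
4. $A_{xz}(\hat z,\hat X)$ is invertible.

If $(\hat X,\hat p)$ ranges in a compact set, one $\varepsilon$ can be used for all, with $|A_{xx}(\hat z,\hat X)|$ uniformly bounded. Moreover, for every $X\in Q$: if $p$ is the final momentum of a minimizer for $X$, then $(-H(X,p),p)\in D^+S(X)$; and if $(q,p)\in D^*S(X)$, then $q=-H(X,p)$.

*Proof.* **Step 1: the flow over a short time.** Let $(\hat X,\hat p)$ range in a compact $\mathcal K\subset Q\times\mathbb R^n$. The Hamiltonian field $(H_p,-H_x)$ is bounded on a compact neighborhood $\mathcal K'\subset Q\times\mathbb R^n$ of $\mathcal K$. So there is $\varepsilon_0>0$ such that all orbits through $(\hat t,\hat x,\hat p)$ exist on $[\hat t-\varepsilon_0,\hat t]\subset(0,\infty)$ and stay in $\mathcal K'$. For $\varepsilon\le\varepsilon_0$ let $(\hat z,\hat\pi)$ be the state at $t_*=\hat t-\varepsilon$, and let $(\mathsf X,\mathsf P)(t;z,\pi)$ be the Hamiltonian flow started from $(z,\pi)$ at time $t_*$. It is defined near this orbit and is $C^1$,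 because $H\in C^2$. The derivatives in $\pi$ satisfy
$$\dot{\mathsf X}_\pi=H_{px}\mathsf X_\pi+H_{pp}\mathsf P_\pi,\qquad\dot{\mathsf P}_\pi=-H_{xx}\mathsf X_\pi-H_{xp}\mathsf P_\pi,\qquad(\mathsf X_\pi,\mathsf P_\pi)(t_*)=(0,I).$$
The coefficients are bounded on $\mathcal K'$, so $\mathsf X_\pi=O(\varepsilon)$ and $\mathsf P_\pi=I+O(\varepsilon)$ on $[t_*,\hat t]$. Integrating the first equation and using the uniform continuity of $H_{pp}$ on $\mathcal K'$, at $\hat t$
$$\mathsf P_\pi=I+o(1),\qquad\mathsf X_\pi=\varepsilon\big(H_{pp}(\hat X,\hat p)+o(1)\big)\qquad(\varepsilon\to0),$$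
uniformly on $\mathcal K$. Since $H_{pp}$ is uniformly positive definite on $\mathcal K$, for small $\varepsilon$ the matrix $\mathsf X_\pi$ is invertible at $\hat t$, with $|\mathsf X_\pi^{-1}|$ bounded uniformly on $\mathcal K$. Fix such an $\varepsilon$.

**Step 2: solving for the initial momentum.** By the implicit function theorem there are neighborhoods $U\ni\hat z$, $W\ni\hat X$ (inside $\{t>t_*\}$), $V\ni\hat\pi$ such that for $(z,t,x)\in U\times W$ the equation $\mathsf X(t;z,\pi)=x$ has exactly one solution $\pi=\Pi(z,t,x)\in V$, and $\Pi\in C^1$.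

**Step 3: the cost and its gradient.** Put
$$\mathcal A(t,z,\pi)=\int_{t_*}^tL(s,\mathsf X,\dot{\mathsf X})\,ds,\qquad A(z,t,x)=\mathcal A(t,z,\Pi(z,t,x)).$$
Along orbits $L_v=\mathsf P$ and $L_x=\dot{\mathsf P}$, so $\partial_\pi L(s,\mathsf X,\dot{\mathsf X})=\dot{\mathsf P}\cdot\mathsf X_\pi+\mathsf P\cdot\dot{\mathsf X}_\pi=\frac d{ds}(\mathsf P\cdot\mathsf X_\pi)$, and likewise for $z$. As $\mathsf X_\pi=0$ and $\mathsf X_z=I$ at $t_*$,
$$\mathcal A_\pi=\mathsf P\cdot\mathsf X_\pi,\qquad\mathcal A_z=\mathsf P\cdot\mathsf X_z-\pi,\qquad\mathcal A_t=L=\mathsf P\cdot\dot{\mathsf X}-H.$$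
Differentiating $\mathsf X(t;z,\Pi)=x$ gives $\mathsf X_\pi\Pi_x=I$, $\mathsf X_z+\mathsf X_\pi\Pi_z=0$, $\dot{\mathsf X}+\mathsf X_\pi\Pi_t=0$. The chain rule then yields
$$A_x=\mathsf P(t;z,\Pi),\qquad A_z=-\Pi,\qquad A_t=-H(t,x,A_x).$$
These are $C^1$ functions, so $A\in C^2$. Moreover $A_{zx}=-\Pi_x=-\mathsf X_\pi^{-1}$ is invertible, so its transpose $A_{xz}$ is too; this is (4). Also $A_{xx}=\mathsf P_\pi\Pi_x=\mathsf P_\pi\mathsf X_\pi^{-1}$ is bounded at $(\hat z,\hat X)$, uniformly on $\mathcal K$. Finally, a minimizer for $(t_*,z)$ followed by the orbit from $(t_*,z)$ to $X$ is an admissible arc of cost $S(t_*,z)+A(z,X)$. This proves (1).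

**Step 4: the foot map.** For $(X,p)$ near $(\hat X,\hat p)$ let $z(X,p)$ be the position at time $t_*$ of the orbit with data $(x,p)$ at time $t$. After shrinking $W$ and taking $B$ small, the state at $t_*$ lies in $U\times V$. Its momentum is then $\Pi(z(X,p),X)$ by uniqueness in $V$, so $A_x(z(X,p),X)=\mathsf P(t;z,\Pi)=p$. This is (2).

**Step 5: final momenta are superdifferentials.** Let $X\in W$ and let $\xi$ be a minimizer for $X$ with final momentum $p\in B$. By Lemma 1 and uniqueness for ODEs, $\xi$ on $[t_*,t]$ is the orbit of Step 4, so by dynamic programming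
$$S(X)=S(t_*,z)+A(z,X),\qquad z=z(X,p).\tag{2}$$
By (1), $S-A(z,\cdot)$ has a local maximum at $X$, so $(A_t,A_x)(z,X)=(-H(X,p),p)\in D^+S(X)$. For an arbitrary $X\in Q$ and a minimizer with final momentum $p$, apply this with the construction based at $(X,p)$.

**Step 6: passing to limits.** Let $X_k\to X$ be differentiability points with $\nabla S(X_k)\to(q,p)$. A minimizer for $X_k$ has a final momentum $p_k$, and by Step 5 $(-H(X_k,p_k),p_k)\in D^+S(X_k)=\{\nabla S(X_k)\}$. So $p_k\to p$ and $q=-H(X,p)$. If $X\in W$ and $p\in B$, then for large $k$ (2) holds at $(X_k,p_k)$, and continuity of $S(t_*,\cdot)$, $z$ and $A$ gives (3). $\square$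

## 6. The defect is a Jensen gap

**Lemma 3.** Let $X\in Q$, $v^*=v^*(X)$, $p^*=L_v(X,v^*)$. There are finitely many $\lambda_i>0$ with $\sum\lambda_i=1$, and $p_i$ with $(-H(X,p_i),p_i)\in D^*S(X)$, such that
$$\sum\lambda_ip_i=p^*,\qquad\delta(X)=\sum_i\lambda_iH(X,p_i)-H(X,p^*)\ge0.\tag{3}$$
Moreover $\delta(X)=\max_{(q,p)\in D^+S(X)}-(q+H(X,p))$. The function $\delta$ is upper semicontinuous on $Q$, and $\delta(X)=0$ if and only if $X\notin\Sigma$.

*Proof.* **Step 1: optimality of $v^*$.** By (1), $Y(X,\cdot)=L(X,\cdot)+f$ with $f(v)=\max_{(q,p)\in D^+S(X)}(-q-p\cdot v)$. By Danskin's theorem the subdifferential of $f$ at $v^*$ is the convex hull of $\{-p:(q,p)\text{ a maximizer at }v^*\}$. The set of maximizers is convex, so no hull is needed. Since $0\in L_v(X,v^*)+\partial f(v^*)$, there is a maximizer $P^*=(q^*,p^*)\in D^+S(X)$ with $p^*=L_v(X,v^*)$. Being a maximizer means $P^*\cdot(1,v^*)=\partial S(X;(1,v^*))$.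

**Step 2: decomposition.** Write $P^*=\sum\lambda_iP_i$ with finitely many $P_i=(q_i,p_i)\in D^*S(X)$, $\lambda_i>0$, $\sum\lambda_i=1$. By Lemma 2, $q_i=-H(X,p_i)$. Each $P_i\cdot(1,v^*)\ge\partial S(X;(1,v^*))$, and the weighted average of the left sides equals the right side, so equality holds for every $i$:
$$L(X,v^*)+H(X,p_i)-p_i\cdot v^*=\delta(X)\quad\text{for every }i.$$
Averaging and using $L(X,v^*)=p^*\cdot v^*-H(X,p^*)$ gives (3), and convexity of $H(X,\cdot)$ gives $\delta\ge0$. Also $\delta(X)=L(X,v^*)-q^*-p^*\cdot v^*=-(q^*+H(X,p^*))$.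

**Step 3: the max formula and semicontinuity.** For any $(q,p)\in D^+S(X)$, duality gives
$$-(q+H(X,p))\le L(X,v^*)-p\cdot v^*-q\le Y(X,v^*)=\delta(X),$$
with equality throughout for $P^*$ by Step 2. If $X_k\to X$, take $(q_k,p_k)\in D^+S(X_k)$ attaining $\delta(X_k)$. They are bounded, and limits of subsequences lie in $D^+S(X)$, so $\limsup\delta(X_k)\le\delta(X)$.

**Step 4: zeros.** If $\delta(X)=0$ and $(-H(X,p),p)\in D^*S(X)$, then $0\le L(X,v^*)+H(X,p)-p\cdot v^*\le Y(X,v^*)=0$, so $p=L_v(X,v^*)=p^*$. Thus $D^*S(X)$, and hence $D^+S(X)$, is a singleton, and $X\notin\Sigma$. Conversely, if $D^+S(X)$ is a singleton, all $p_i=p^*$ and $\delta(X)=0$ by (3). $\square$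

For $H=\frac12|p|^2$ the lemma has a picture. By (1) and $q=-\frac12|p|^2$ on $D^*S(X)$, $Y(X,v)=\frac12\max|v-p|^2$ over the momenta $p$ occurring in $D^*S(X)$. So $v^*(X)$ is the center, and $\sqrt{2\delta(X)}$ the radius, of the smallest ball containing these momenta. The three examples had radii $1$, $\frac12|p_1-p_2|$ and $\frac1t$.

## 7. An integral comparison along a strong characteristic

Fix a strong characteristic. Since $S$ is locally Lipschitz and $X(t+h)=X(t)+h(1,v(t))+o(h)$ for $h\downarrow0$, the function $S\circ X$ is locally Lipschitz with right derivative $\partial S(X;(1,v))=L(X,v)-\delta$ at every $t$. The function $v(\cdot)$ is measurable, as a pointwise limit of difference quotients, and locally bounded; hence so is $\delta(\cdot)$. Therefore $S(X(r))-S(X(s))=\int_s^r(L(X,v)-\delta)\,d\tau$.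

The next lemma freezes the decomposition (3) at one time $s$ and transports its momenta by smooth solutions lying above $S$.

**Lemma 4.** Let $s\ge t_0$ and let $(\lambda_i,p_i)$ be as in Lemma 3 at $X(s)$. Let $a_i$ be $C^2$ on open sets $W_i\ni X(s)$ with $\partial_ta_i+H(t,x,\nabla_xa_i)=0$ and $S\le a_i$ on $W_i$, $S(X(s))=a_i(X(s))$, $\nabla_xa_i(X(s))=p_i$. Put $\pi_i(\tau)=\nabla_xa_i(X(\tau))$, $\bar\pi=\sum\lambda_i\pi_i$ and
$$J(\tau)=\sum\lambda_iH(X(\tau),\pi_i(\tau))-H(X(\tau),\bar\pi(\tau)).$$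
Then $J(s)=\delta(s)$, and $\int_s^r\delta\,d\tau\ge\int_s^rJ\,d\tau$ for every $r>s$ with $X([s,r])\subset\bigcap W_i$.

*Proof.* At $\tau=s$ we have $\pi_i=p_i$ and $\bar\pi=p^*$, so $J(s)=\delta(s)$ by (3). From $S(X(r))\le a_i(X(r))$, with equality at $s$, and $\partial_ta_i=-H(X,\pi_i)$,
$$\int_s^r(L(X,v)-\delta)\,d\tau\le\int_s^r\big(\pi_i\cdot v-H(X,\pi_i)\big)\,d\tau .$$
Multiply by $\lambda_i$, add, and rearrange:
$$\int_s^r\delta\,d\tau\ge\int_s^r\Big(L(X,v)-\bar\pi\cdot v+\sum\lambda_iH(X,\pi_i)\Big)d\tau\ge\int_s^rJ\,d\tau,$$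
because $L(X,v)-\bar\pi\cdot v\ge-H(X,\bar\pi)$. $\square$

Such $a_i$ always exist: take $a_i=S(t_*,\hat z)+A(\hat z,\cdot)$ from Lemma 2 based at $(X(s),p_i)$. Note that $J$ depends on $s$ through the frozen weights and feet. Lemma 4 compares $\delta$ with a function that is only guaranteed to equal it at the starting time, and only in the integrated sense.

## 8. A differential inequality for $\delta$, and its failure for $H\in C^2$

The sensible first attempt is to let $r\downarrow s$ in Lemma 4, extract a bound on the derivative of $\delta$, and integrate it. Let $D^+\delta(s)=\limsup_{u\downarrow0}(\delta(s+u)-\delta(s))/u$ be the upper right Dini derivative, and put $p(s)=L_v(X(s),v(s))$.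

**Lemma 5.** With $J$ as in Lemma 4, $D^+\delta(s)\ge J'_+(s)$, and
$$J'_+(s)=\sum\lambda_i[g(p_i)-g(p)]-\sum\lambda_i(V_i-v)\cdot H_x(p_i)-\sum\lambda_i\nabla_x^2a_i(X(s))(V_i-v)\cdot(V_i-v).\tag{4}$$
Here the argument $X(s)$ in $H$ is suppressed, $p=p(s)$, $v=v(s)=H_p(p)$, $V_i=H_p(p_i)$, $g(\cdot)=H_t(\cdot)+H_x(\cdot)\cdot v$.

*Proof.* $J$ is a $C^1$ function of $X(\tau)$ near $\tau=s$, and $X$ is right-differentiable, so $J'_+(s)$ exists. Differentiating $\partial_ta_i+H(t,x,\nabla_xa_i)=0$ in $x$ gives $\partial_t\nabla_xa_i=-H_x(p_i)-\nabla_x^2a_i\,V_i$ at $X(s)$, so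
$$(\dot\pi_i)_+(s)=-H_x(p_i)+\nabla_x^2a_i\,(v-V_i).$$
By the chain rule, with $\bar\pi(s)=p$ and $H_p(p)=v$, $J'_+(s)=\sum\lambda_i[g(p_i)-g(p)]+\sum\lambda_i(V_i-v)\cdot(\dot\pi_i)_+(s)$, and inserting the previous line gives (4).

If $D^+\delta(s)<J'_+(s)$, there is $\epsilon>0$ with $\delta(s+u)\le\delta(s)+(J'_+(s)-\epsilon)u$ for all small $u>0$, whereas $J(s+u)=\delta(s)+J'_+(s)u+o(u)$. Integrating over $[s,s+u]$, the integral of $\delta$ is smaller than that of $J$ by at least $\frac\epsilon2u^2-o(u^2)$, which contradicts Lemma 4. $\square$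

**Lemma 6.** If $f:[a,b]\to\mathbb R$ satisfies $\limsup_{s\uparrow t}f(s)\le f(t)$ for $t\in(a,b]$ and $D^+f\ge0$ on $[a,b)$, then $f(b)\ge f(a)$.

*Proof.* Let $\epsilon>0$, $g_\epsilon(t)=f(t)+\epsilon(t-a)$, $c=\sup\{t\in[a,b]:g_\epsilon(t)\ge g_\epsilon(a)\}$. Either the supremum is attained or it is approached from the left, and in both cases the hypothesis gives $g_\epsilon(c)\ge g_\epsilon(a)$. If $c<b$, then $D^+g_\epsilon(c)\ge\epsilon>0$ gives a later $t$ with $g_\epsilon(t)\ge g_\epsilon(c)\ge g_\epsilon(a)$, a contradiction. So $g_\epsilon(b)\ge g_\epsilon(a)$; let $\epsilon\to0$. $\square$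

**Proof of Theorem 3(i).** For $s\in[t_0,T]$ the pairs $(X(s),p_i)$ stay in a compact set, since $D^+S$ is locally bounded. By Lemma 2 based at $(X(s),p_i)$, with $a_i=S(t_*,\hat z)+A(\hat z,\cdot)$, we may take $|\nabla_x^2a_i(X(s))|\le C$ uniformly. By uniform convexity of $H$ in $p$ on compact sets, and (3), $\delta(s)\ge c\sum\lambda_i|p_i-p|^2$ with $c>0$. Recall $\sum\lambda_i(p_i-p)=0$. We show that every sum in (4) is bounded below by $-C\sum\lambda_i|p_i-p|^2$.

*First case.* The gradient $\nabla_pg$ is built from $H_{tp}$, $H_{xp}$ and the bounded vector $v$, so $g$ is $C^{1,1}$ in $p$, uniformly. Hence $g(p_i)-g(p)\ge\nabla_pg(p)\cdot(p_i-p)-C|p_i-p|^2$. The linear terms cancel in the weighted sum, and the first sum is at least $-C\sum\lambda_i|p_i-p|^2$. The second sum $\sum\lambda_i(V_i-v)\cdot H_x(p_i)$ equals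
$$\sum\lambda_i(V_i-v)\cdot(H_x(p_i)-H_x(p))+H_x(p)\cdot\sum\lambda_i(H_p(p_i)-H_p(p)).$$
The first part is $O(\sum\lambda_i|p_i-p|^2)$ since $H_p,H_x$ are locally Lipschitz in $p$. The second part is of the same order since $H_p$ is $C^{1,1}$ in $p$ and linear terms cancel. The third sum in (4) is $O(\sum\lambda_i|p_i-p|^2)$ because $|V_i-v|\le C|p_i-p|$.

*Second case.* If $H=H(p)$, the first two sums vanish, and the third is estimated as before.

In both cases $D^+\delta\ge-C\delta$ on $[t_0,T)$ with a new $C$, so $D^+(e^{Ct}\delta)=e^{Ct}(D^+\delta+C\delta)\ge0$. Since $t\mapsto\delta(X(t))$ is upper semicontinuous, Lemma 6 on subintervals gives (i). $\square$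

**Proof of Theorem 3(ii).** Here $L=\frac12\langle N^{-1}v,v\rangle$, momenta are constant along minimizers, and minimizers are straight lines. If $X_k=(t_k,x_k)\to(t,x)$ are differentiability points with $\nabla_xS(X_k)=p_k\to p$, then, by the argument of Lemma 2, Step 6, a minimizer for $X_k$ is the line with final momentum $p_k$ from $z_k=x_k-t_kNp_k$, so $S(X_k)=S_0(z_k)+\frac1{2t_k}\langle N^{-1}(x_k-z_k),x_k-z_k\rangle$. In the limit, for $(-H(p),p)\in D^*S(t,x)$ and $z=x-tNp$,
$$S(t,x)=S_0(z)+\frac1{2t}\langle N^{-1}(x-z),x-z\rangle .$$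
So in Lemma 4 we may use $a_i(t,x)=S_0(z_i)+\frac1{2t}\langle N^{-1}(x-z_i),x-z_i\rangle$ with $z_i=\mathbf x(s)-sNp_i$. It lies above $S$ (use the straight line from $z_i$ as a competitor), equals $S$ at $X(s)$, and has $\nabla_xa_i=\frac1tN^{-1}(x-z_i)$, which is $p_i$ at $X(s)$. It solves the equation because $\partial_ta_i=-\frac1{2t^2}\langle N^{-1}(x-z_i),x-z_i\rangle=-H(\nabla_xa_i)$. Its Hessian is $\nabla_x^2a_i=N^{-1}/t$. Since $V_i-v=N(p_i-p)$ and $\delta=\frac12\sum\lambda_i\langle N(p_i-p),p_i-p\rangle$, (4) gives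
$$D^+\delta(s)\ge-\frac1s\sum\lambda_i\langle N(p_i-p),p_i-p\rangle=-\frac2s\,\delta(s).$$
So $D^+(t^2\delta)\ge0$, and Lemma 6 applies on subintervals.

*Sharpness.* In Example 3, $N=I$ and $\delta(t)=\frac1{2t^2}$: here $t^2\delta$ is constant, and $t^\alpha\delta$ is strictly decreasing for every $\alpha<2$. $\square$

**Where this stops.** Under the hypotheses of Theorem 3(i), Theorem 1 follows at once: $\delta(t_0)>0$ forces $\delta>0$ on $[t_0,T]$ for every $T$. Now suppose only $H\in C^2$. Then $g$ and $H_p$ are merely $C^1$ in $p$, and there is no quadratic remainder left after the linear terms cancel. What (H1)–(H3) give directly is $|g(p_i)-g(p)|\le C|p_i-p|$ and $|V_i-v|\le C|p_i-p|$, so by Cauchy–Schwarz the first two sums in (4) are only $O\big((\sum\lambda_i|p_i-p|^2)^{1/2}\big)=O(\sqrt\delta)$, and we get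
$$D^+\delta\ge-C\sqrt\delta .$$
This inequality does not prevent extinction: $y(t)=\frac{C^2}4(t_1-t)^2$ satisfies $y'=-C\sqrt y$ and reaches $0$ at $t_1$. A defect that vanishes **quadratically** at $t_1$ is what the differential inequality cannot exclude.

To exclude it we use the structure near an extinction point. There $S$ is differentiable, so all the momenta $p_i$ are close to one momentum, and a single generating function $A$ from Lemma 2 serves all indices $i$ and all $s$ near $t_1$. The transported momenta $\pi_i(\tau)=A_x(z_i,X(\tau))$ differ only through their feet $z_i$, which do not move, and $A_{xz}$ is nearly a constant invertible matrix. So the spread of the $\pi_i$, and with it $J$, keeps almost its full size on the **whole** interval $[s,t_1]$. This gives a crude bound, a loss of at most a small fraction per halving of $t_1-s$, which forces $\delta$ to decay much more slowly than quadratically. With that known, the $\sqrt\delta$ estimate becomes summable.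

## 9. No extinction: proof of Theorem 1

**Step 1: the extinction time.** Suppose $X(t_0)\in\Sigma$ but $X(t)\notin\Sigma$ for some $t>t_0$. Let $t_1=\inf\{t\ge t_0:\delta(t)=0\}$. By (b), $t_1>t_0$. If $\delta(t_1)>0$, then (b), applied to the strong characteristic $\mathbf x|_{[t_1,\infty)}$, gives $\delta>0$ on some $[t_1,t_1+\eta)$, which contradicts the definition of $t_1$. So $\delta>0$ on $[t_0,t_1)$ and $\delta(t_1)=0$. Put $X_1=X(t_1)$. By Lemma 3, $S$ is differentiable at $X_1$; let $p_1^\circ=\nabla_xS(X_1)$. By upper semicontinuity of $\delta$,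
$$\lim_{t\uparrow t_1}\delta(t)=0.\tag{5}$$
The rest of the proof contradicts (5).

**Step 2: one generating function for all $s$ near $t_1$.** The purpose is to supply the functions $a_i$ of Lemma 4 uniformly. Apply Lemma 2 at $\hat X=X_1$, $\hat p=p_1^\circ$, and put
$$N=H_{pp}(X_1,p_1^\circ),\quad\Psi=A_{xz}(\hat z,X_1),\quad|w|_N^2=Nw\cdot w .$$
For a family $w=(w_i)$ put $\|w\|^2=\sum\lambda_i|w_i|_N^2$. Let $\nu_-|w|^2\le|w|_N^2\le\nu_+|w|^2$ with $\nu_->0$, and let $C_1=|\Psi^{-1}|\sqrt{2\nu_+/\nu_-}$. Fix $\kappa\in(0,\frac12)$ with $C_1\kappa<1$ and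
$$\frac{(1-\kappa)(1-C_1\kappa)^2}{(1+\kappa)(1+C_1\kappa)^2}\ge\frac{15}{16}.\tag{6}$$
By continuity we can choose open balls $U_0\ni\hat z$, $W_0\ni X_1$, with compact closures in $U$, $W$, and an open ball $B_0\ni p_1^\circ$ such that
$$|A_{xz}-\Psi|\le\kappa\ \text{ on }U_0\times W_0,\qquad(1-\kappa)N\le H_{pp}\le(1+\kappa)N\ \text{ on }W_0\times B_0,\qquad A_x(U_0\times W_0)\subset B_0 .$$
The last inclusion is possible since $A_x(\hat z,X_1)=p_1^\circ$.

As $s\uparrow t_1$, all $p$ with $(-H(X(s),p),p)\in D^*S(X(s))$ converge uniformly to $p_1^\circ$. Otherwise there would be $s_k\uparrow t_1$ and $P_k\in D^*S(X(s_k))$ with $p$-components away from $p_1^\circ$; the $P_k$ are bounded, and a limit lies in $D^+S(X_1)=\{\nabla S(X_1)\}$, a contradiction. So for $s<t_1$ close to $t_1$, with $(\lambda_i,p_i)$ from Lemma 3 at $X(s)$, we have $X([s,t_1])\subset W_0$, $p_i\in B$, and, by continuity of the map $z$,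
$$z_i:=z(X(s),p_i)\in U_0 .$$
By Lemma 2(1)–(3), $a_i=S(t_*,z_i)+A(z_i,\cdot)$ satisfies all hypotheses of Lemma 4 on $W_0$: it solves the equation, lies above $S$, equals $S$ at $X(s)$, and has $\nabla_xa_i(X(s))=A_x(z_i,X(s))=p_i$. We may take $r=t_1$. Write $J_s$ for the function $J$ of Lemma 4; then $\pi_i(\tau)=A_x(z_i,X(\tau))\in B_0$ and $\bar\pi(\tau)\in B_0$ for $s\le\tau\le t_1$. Constants below do not depend on $s$, $\tau$ or the number of indices.

**Step 3: crude stability of $J_s$.** *For $s$ close to $t_1$ and $s\le\tau\le t_1$:*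
$$\tfrac{15}{16}J_s(s)\le J_s(\tau)\le2J_s(s).\tag{A}$$
This says that the transported Jensen gap cannot collapse before $t_1$. Taylor expansion of $H(X(\tau),\cdot)$ at $\bar\pi$, where the linear terms cancel in the weighted sum, gives
$$\tfrac12(1-\kappa)\|\pi-\bar\pi\|^2\le J_s\le\tfrac12(1+\kappa)\|\pi-\bar\pi\|^2.\tag{7}$$
Next we compare with the feet. Since $U_0$ is convex, $\pi_i-\pi_j=\int_0^1A_{xz}(z_j+\sigma(z_i-z_j),X(\tau))\,d\sigma\,(z_i-z_j)$, so
$$|\pi_i-\pi_j-\Psi(z_i-z_j)|\le\kappa|z_i-z_j| .$$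
Let $\bar z=\sum\lambda_iz_i$. From
$$\pi_i-\bar\pi-\Psi(z_i-\bar z)=\sum_j\lambda_j\big(\pi_i-\pi_j-\Psi(z_i-z_j)\big),\qquad\sum_{i,j}\lambda_i\lambda_j|z_i-z_j|^2=2\sum_i\lambda_i|z_i-\bar z|^2,$$
and the Cauchy–Schwarz inequality,
$$\|\pi-\bar\pi-\Psi(z-\bar z)\|^2\le\nu_+\kappa^2\sum_{i,j}\lambda_i\lambda_j|z_i-z_j|^2=2\nu_+\kappa^2\sum_i\lambda_i|z_i-\bar z|^2\le C_1^2\kappa^2\|\Psi(z-\bar z)\|^2 .$$
The last step uses $|z_i-\bar z|\le|\Psi^{-1}|\,|\Psi(z_i-\bar z)|$ and $|\cdot|^2\le\nu_-^{-1}|\cdot|_N^2$. Therefore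
$$(1-C_1\kappa)\|\Psi(z-\bar z)\|\le\|\pi(\tau)-\bar\pi(\tau)\|\le(1+C_1\kappa)\|\Psi(z-\bar z)\|\qquad(s\le\tau\le t_1).$$
The quantity $\|\Psi(z-\bar z)\|$ does not depend on $\tau$. With (7), both $J_s(s)$ and $J_s(\tau)$ lie between $\frac12(1-\kappa)(1-C_1\kappa)^2\|\Psi(z-\bar z)\|^2$ and $\frac12(1+\kappa)(1+C_1\kappa)^2\|\Psi(z-\bar z)\|^2$. By (6) their ratio lies in $[\frac{15}{16},\frac{16}{15}]$, which gives (A).

**Step 4: fine stability of $J_s$.** *There is $C$ such that for $s$ close to $t_1$ and $s\le\tau\le t_1$:*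
$$J_s(\tau)\ge J_s(s)-C(\tau-s)\sqrt{J_s(s)}.\tag{B}$$
This is the $\sqrt\delta$ estimate of Section 8 for the frozen gap $J_s$, and now it holds on all of $[s,t_1]$. We have $J_s(\tau)=\Gamma(X(\tau))$ with $\Gamma(X)=\sum\lambda_iH(X,\pi_i)-H(X,\bar\pi)$, $\pi_i=A_x(z_i,X)$. So $\Gamma\in C^1(W_0)$, and with $H_X=(H_t,H_x)$
$$\nabla_X\Gamma=\sum\lambda_i[H_X(X,\pi_i)-H_X(X,\bar\pi)]+\sum\lambda_i[H_p(X,\pi_i)-H_p(X,\bar\pi)]\,\partial_X\pi_i .$$
As $H\in C^2$, $H_X$ and $H_p$ are Lipschitz in $p$ on the bounded sets in question, and $\partial_X\pi_i=A_{xX}(z_i,X)$ is bounded on $\bar U_0\times\bar W_0$. So along $X([s,t_1])$, by (7) and (A),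
$$|\nabla_X\Gamma|\le C\sum\lambda_i|\pi_i-\bar\pi|\le C\|\pi-\bar\pi\|\le C\sqrt{J_s(\tau)}\le C\sqrt{J_s(s)},$$
with $C$ changing from place to place. As $X(\cdot)$ is Lipschitz on $[t_0,t_1]$, integration gives (B).

**Step 5: the two bounds combined.** By Lemma 4 with $r=t_1$, (A), (B) and $J_s(s)=\delta(s)>0$, for $s<t_1$ close to $t_1$,
$$\int_s^{t_1}\delta\,d\tau\ge(1-e(s))(t_1-s)\,\delta(s),\qquad e(s):=\min\Big\{\frac1{16},\ \frac{C(t_1-s)}{\sqrt{\delta(s)}}\Big\}.\tag{8}$$
In words: the average of $\delta$ over the remaining time is almost $\delta(s)$. We now turn averages into suprema on dyadic intervals.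

**Step 6: dyadic suprema.** For $k\ge k_0$ let $\ell=2^{-k}$ and $\mu_k=\sup_{[t_1-\ell,t_1)}\delta\in(0,\infty)$, with $k_0$ so large that $t_1-2^{-k_0}\ge t_0$ and (8) holds on $[t_1-2^{-k_0},t_1)$. For $\epsilon\in(0,\frac12)$ choose $s\in[t_1-\ell,t_1)$ with $\delta(s)\ge(1-\epsilon)\mu_k$.

If $s\ge t_1-\ell/2$, then $\mu_{k+1}\ge(1-\epsilon)\mu_k$. Otherwise put $h=t_1-s\in(\ell/2,\ell]$. On $[s,t_1-\ell/2)$, of length $h-\frac\ell2$, we have $\delta\le\mu_k$. On the rest $\delta\le\mu_{k+1}$. With (8),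
$$(1-e(s))(1-\epsilon)h\mu_k\le\int_s^{t_1}\delta\,d\tau\le\Big(h-\frac\ell2\Big)\mu_k+\frac\ell2\mu_{k+1}.$$
Since $(1-e)(1-\epsilon)\ge1-e-\epsilon$, this gives
$$\mu_{k+1}\ge\Big(1-\frac{2h}\ell(e(s)+\epsilon)\Big)\mu_k\ge\big(1-2(e(s)+\epsilon)\big)\mu_k .$$
Because $t_1-s\le2^{-k}$ and $\delta(s)\ge\frac12\mu_k$,
$$e(s)\le e_k:=\min\Big\{\frac1{16},\ \sqrt2\,C\,2^{-k}\mu_k^{-1/2}\Big\}.$$
So in both cases $\mu_{k+1}\ge(1-2e_k-2\epsilon)\mu_k$, and letting $\epsilon\to0$,
$$\mu_{k+1}\ge(1-2e_k)\,\mu_k\qquad(k\ge k_0).\tag{9}$$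

**Step 7: the bootstrap.** First use only $e_k\le\frac1{16}$. Then $1-2e_k\ge\frac78$, so $\mu_k\ge c\,(7/8)^k$ with $c>0$. (Quadratic extinction would have meant $\mu_k\sim4^{-k}$; it is now excluded.) Insert this into the other bound for $e_k$:
$$e_k\le C'\,2^{-k}(8/7)^{k/2}=C'\Big(\tfrac12\sqrt{8/7}\Big)^k,\qquad\tfrac12\sqrt{8/7}<1 .$$
So $\sum e_k<\infty$. Since $2e_k\le\frac18$ and $\log(1-x)\ge-2x$ for $0\le x\le\frac12$, the product $\prod_{k\ge k_0}(1-2e_k)\ge\exp(-4\sum e_k)$ is positive. By (9), $\inf_k\mu_k>0$. But (5) says $\mu_k\to0$. This contradiction proves Theorem 1. $\blacksquare$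

Both halves of $e(s)$ are needed. The bound $\frac1{16}$ alone leaves $\mu_k\ge c(7/8)^k$, which is compatible with (5). The bound $C(t_1-s)/\sqrt\delta$ alone has no content as long as $\delta$ might be as small as $(t_1-s)^2$.

## 10. Before the first singular time: proof of Theorem 2

Let $t^*=\inf\{t\ge t_0:X(t)\in\Sigma\}$, with $\inf\emptyset=\infty$. By definition $X(t)\notin\Sigma$ for $t_0\le t<t^*$.

**Step 1: after $t^*$.** If $t>t^*$, there is $t'\in[t^*,t)$ with $X(t')\in\Sigma$. Theorem 1, applied to $\mathbf x|_{[t',\infty)}$, gives $X(t)\in\Sigma$.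

**Step 2: before $t^*$.** Let $t_0<r<t^*$. Then $\delta=0$ on $[t_0,r]$ by Lemma 3, so the formula for $S\circ X$ in Section 7 gives
$$S(X(r))=S(X(t_0))+\int_{t_0}^rL(\tau,\mathbf x,\dot{\mathbf x})\,d\tau .$$
A minimizer for $X(t_0)$ followed by $\mathbf x|_{[t_0,r]}$ is therefore an admissible arc for $X(r)$ with cost $S(X(r))$, that is, a minimizer. By Lemma 1 it solves the Hamiltonian system, so $\dot{\mathbf x}=H_p(t,\mathbf x,p)$ with $p\in C^1$. Hence $\dot{\mathbf x}$ is $C^1$, and $\mathbf x|_{[t_0,r]}$ is a classical $C^2$ characteristic. $\blacksquare$
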